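
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Slim dense sets in squares and near coherence of filters}


\begin{abstract}
A subset of a product of two spaces is slim if it is nowhere dense in every vertical and every
horizontal line. Under CH there is a separable Hausdorff space $X$ without isolated points such that
$X^2$ has no slim dense set. We show that ZFC alone, if consistent, does not prove the existence of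
such a space: under the principle NCF (near coherence of filters) every product of two separable
$T_1$ spaces without isolated points has a countable dense subset that meets every vertical and every
horizontal line in a finite set. We also show that NCF is equivalent to the statement that such sets
with finite sections always exist, that $\mathrm{cov}(\mathcal M)=\mathfrak c$ suffices for a
countable $X$ with no slim dense set in $X^2$, and we characterize, in ZFC, the products of two
countable $T_1$ spaces without isolated points that have no slim dense set.
\end{abstract}

\section{The question and the answer}\label{sec:intro}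

Let $X_0$ and $X_1$ be topological spaces. For $D\subset X_0\times X_1$ and points $x\in X_0$,
$y\in X_1$ write
\[
D_x=\{y'\in X_1:(x,y')\in D\},\qquad D^y=\{x'\in X_0:(x',y)\in D\}
\]
for the vertical and horizontal \emph{sections} of $D$. The set $D$ is \emph{slim} if every $D_x$ is
nowhere dense in $X_1$ and every $D^y$ is nowhere dense in $X_0$; equivalently, $D$ is nowhere dense
in each of the lines $\{x\}\times X_1$ and $X_0\times\{y\}$. A slim \emph{dense} set is thus
topologically large in the plane and topologically small on every line parallel to an axis. We say
that $D$ has \emph{finite sections} if all $D_x$ and all $D^y$ are finite. A space is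
\emph{crowded}, or dense-in-itself, if it has no isolated points. All spaces are assumed non-empty;
for the empty space the empty set is slim and dense.

Two trivial obstructions to slim dense sets must be put aside. If $X$ has an isolated point $a$,
then every dense subset of $X^2$ contains $(a,a)$, and $\{(a,a)\}$ is open in the line
$\{a\}\times X$; so $X^2$ has no slim dense set. Some separation is needed too: in the two-point
indiscrete space, which is crowded, only the empty set is nowhere dense, so a slim subset of its
square is empty. In a crowded $T_1$ space, on the other hand, finite sets are nowhere dense, and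
every non-empty open set is infinite (see Section~\ref{sec:prelim}). So in the crowded $T_1$ setting
every set with finite sections is slim.

In familiar spaces slim dense sets are plentiful. Suppose that $X$ is crowded and $T_1$ and has a
countable $\pi$-base, that is, a countable family of non-empty open sets such that every non-empty
open set contains one of them. List the countably many products of two members of the $\pi$-base,
and choose one after another a point in each product, with both coordinates different from all
coordinates used before. The chosen points form a dense set that meets every line in at most one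
point. So a crowded $T_1$ space $X$ with no slim dense set in $X^2$ has no countable $\pi$-base, even
if $X$ is countable. Ultrafilters provide such a rich supply of open sets, and one may hope to use
two ultrafilters so unrelated that every slim set misses some open rectangle. It is known that under
CH there is a separable crowded Hausdorff space $X$ such that $X^2$ has no slim dense set. The
following question is posed in \cite{slim}.

\begin{quote}
\emph{Is there in ZFC a separable dense-in-itself Hausdorff space $X$ such that $X^2$ has no slim
dense set?}
\end{quote}

The answer is no: ZFC, if consistent, does not prove that there is such a space. The reason is that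
ZFC does not guarantee unrelated ultrafilters. For an ultrafilter $p$ on a countable set $S$ and a
map $f\colon S\to\omega$, let
\[
f(p)=\{B\subset\omega: f^{-1}(B)\in p\},
\]
which is an ultrafilter on $\omega$. A map is \emph{finite-to-one} if the preimage of each point is
finite. Two nonprincipal ultrafilters $p,q$ on $\omega$ are \emph{nearly coherent} if $f(p)=f(q)$
for some finite-to-one $f\colon\omega\to\omega$. The principle of near coherence of filters is the
statement

\begin{quote}
\textbf{NCF:} any two nonprincipal ultrafilters on $\omega$ are nearly coherent.
\end{quote}

\noindent Blass and Shelah proved that if ZFC is consistent, then so is ZFC + NCF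
\cite{BS87,BS89}.

\begin{theorem}[NCF]\label{thm:A}
Let $X_0,X_1$ be separable crowded $T_1$ spaces. Then $X_0\times X_1$ has a countable dense subset
with finite sections. In particular it has a slim dense set, and so does $X^2$ for every separable
crowded Hausdorff space $X$.
\end{theorem}

In the opposite direction, let $\mathrm{cov}(\mathcal M)$ be the least number of meager sets that
cover the real line.

\begin{theorem}\label{thm:C}
Assume $\mathrm{cov}(\mathcal M)=\mathfrak c$. Then there is a countable crowded Hausdorff space $X$
such that $X^2$ has no slim dense set.
\end{theorem}

\begin{corollary}\label{cor:indep}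
If ZFC is consistent, then ZFC neither proves nor refutes the existence of a separable
dense-in-itself Hausdorff space $X$ such that $X^2$ has no slim dense set.
\end{corollary}

\begin{proof}
Suppose that ZFC is consistent. Then there are models of ZFC + NCF, by \cite{BS87,BS89}, and in such
a model no such space exists, by Theorem~\ref{thm:A}. There are also models of ZFC + CH, and in such a
model such a space exists. This is the known result quoted above and also a case of
Theorem~\ref{thm:C}: a countable union of meager sets is meager and so, by the Baire category theorem,
does not cover the real line; hence CH implies $\mathrm{cov}(\mathcal M)=\mathfrak c$.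
\end{proof}

Section~\ref{sec:small} treats the smallest case in which near coherence appears, a product of two
countable spaces that carry one ultrafilter each. Section~\ref{sec:linked} contains the only
combinatorial argument about ultrafilters, and Section~\ref{sec:A} deduces
Theorem~\ref{thm:A}. Section~\ref{sec:B} shows that for \emph{finite sections} NCF is not only
sufficient but necessary (Theorem~\ref{thm:B}). Theorem~\ref{thm:C} is proved in
Section~\ref{sec:C}. Section~\ref{sec:D} describes, in ZFC, exactly which products of two countable
crowded $T_1$ spaces have no slim dense set (Theorem~\ref{thm:D}).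

\section{Preliminaries}\label{sec:prelim}

A set $N\subset X$ is nowhere dense if and only if every non-empty open set contains a non-empty
open set disjoint from $N$; this is the form in which we use the notion. Finite unions and subsets of
nowhere dense sets are nowhere dense, and if $N$ is nowhere dense in $X$ and $O\subset X$ is open,
then $N\cap O$ is nowhere dense in $O$.

\begin{lemma}\label{lem:elem}
Let $X$ be a crowded $T_1$ space and let $Q$ be dense in $X$.
\begin{enumerate}
\item Every non-empty open subset of $X$ is infinite, and finite subsets of $X$ are nowhere dense.
\item $Q$ is crowded (and, as a subspace, $T_1$).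
\item A set that is nowhere dense in $Q$ is nowhere dense in $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $O$ is open and finite and $x\in O$, then $O\setminus\{x\}$ is closed, so
$\{x\}=O\setminus(O\setminus\{x\})$ is open, and $x$ is isolated. This is impossible. If $F$ is finite and
$O$ is non-empty open, then $O\setminus F$ is open, disjoint from $F$, and non-empty because $O$ is
infinite.

(2) If $O$ is open in $X$ and $O\cap Q=\{q\}$, then $O\setminus\{q\}$ is an open set that misses $Q$,
so it is empty and $O=\{q\}$. But $X$ has no isolated points.

(3) Let $N$ be nowhere dense in $Q$ and let $O\subset X$ be non-empty open. Then $O\cap Q$ is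
non-empty and open in $Q$, so there is an open $O'\subset O$ such that $O'\cap Q$ is non-empty and
misses $N$. Since $N\subset Q$, the set $O'$ misses $N$.
\end{proof}

For ultrafilters we use the following standard facts without further mention. If a finite union of
sets belongs to an ultrafilter, so does one of the sets. If $A\in p$, then $f(A)\in f(p)$, because
$f^{-1}(f(A))\supset A$. Moreover, $(r\circ f)(p)=r(f(p))$. If $p$ is nonprincipal and $f$ is
finite-to-one, then $f(p)$ is nonprincipal, because finite sets are not in $p$. If $P$ and $Q$ are
ultrafilters on the same set and $P\subset Q$, then $P=Q$.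

\section{Two ultrafilters}\label{sec:small}

We work in the set $\mathbb Q$ of rationals. Let $\{O_n:n\in\omega\}$ be a base of non-empty open sets
of $\mathbb Q$. Partition $\mathbb Q$ into finite sets $G_n$ $(n\in\omega)$ with
\[
G_n\cap O_i\neq\emptyset\qquad\text{for all } i\le n .
\]
To do this, let $G_n$ consist of one point of each $O_i$, $i\le n$, not used before, together with
the first rational (in a fixed enumeration) not yet used. Let $g\colon\mathbb Q\to\omega$ be the
finite-to-one map with $g=n$ on $G_n$. Then
\begin{equation}\label{eq:dense}
O_i\cap g^{-1}(A)\ \text{ is infinite for all } i\in\omega \text{ and all infinite } A\subset\omega,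
\end{equation}
because it meets $G_n$ for all $n\in A$ with $n\ge i$.

For $\mathbb Q\times\mathbb Q$ itself the set $\{(x,y):g(x)=g(y)\}=\bigcup_nG_n\times G_n$ has finite
sections, and it is dense: $G_n\times G_n$ meets $O_i\times O_j$ as soon as $n\ge i,j$. The point is
that a \emph{single finite-to-one map} matches the two coordinates.

Now let $p$ be a nonprincipal ultrafilter on $\omega$, and let $X_p$ be the set $\mathbb Q$ with the
topology $\tau_p$ that has the base
\[
\{O\cap g^{-1}(A): O\text{ open in }\mathbb Q,\ A\in p\}.
\]
This topology refines that of $\mathbb Q$, so it is Hausdorff. Its non-empty open sets are infinite,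
by \eqref{eq:dense}, so $X_p$ is crowded. Let $q$ be a second nonprincipal ultrafilter. If $p\neq q$,
the set above is no longer dense in $X_p\times X_q$: take disjoint $A\in p$ and $B\in q$, and it
misses the open rectangle $g^{-1}(A)\times g^{-1}(B)$. If, however, $f$ is finite-to-one with
$f(p)=f(q)$, the coarser matching
\[
D=\{(x,y): f(g(x))=f(g(y))\}
\]
works. It has finite sections since $f\circ g$ is finite-to-one. To see that it is dense, consider
non-empty basic open sets $O\cap g^{-1}(A)$ and $O'\cap g^{-1}(B)$, and let $O_m\subset O$,
$O_{m'}\subset O'$. The sets $A\setminus m$ and $B\setminus m'$ (where $m=\{0,\dots,m-1\}$) belong to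
$p$ and $q$. Their images under $f$ belong to the same ultrafilter $f(p)=f(q)$, so they intersect, and there are
$i\in A$, $j\in B$ with $i\ge m$, $j\ge m'$ and $f(i)=f(j)$. Then $G_i$ meets $O_m$ and $G_j$ meets
$O_{m'}$, which gives a point of $D$ in the given rectangle.

What if no such $f$ exists? Any $D\subset X_p\times X_q$ with finite sections yields the relation
$R=\{(g(x),g(y)):(x,y)\in D\}$ on $\omega$. It has finite sections too: $R_i$ is the image under $g$
of the finite set $\bigcup_{x\in G_i}D_x$, and likewise for $R^j$. If $D$ is dense, it meets every
$g^{-1}(A)\times g^{-1}(B)$ with $A\in p$, $B\in q$, so $R$ meets every $A\times B$. This suggests the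
following definition.

\begin{definition}\label{def:linked}
Ultrafilters $p,q$ on $\omega$ are \emph{linked} by $R\subset\omega\times\omega$ if $R$ has finite
sections and $R\cap(A\times B)\ne\emptyset$ for all $A\in p$, $B\in q$. They are \emph{linked} if
they are linked by some $R$.
\end{definition}

We have just proved the following.

\begin{lemma}\label{lem:XpXq}
Let $p,q$ be nonprincipal ultrafilters on $\omega$. If $p,q$ are nearly coherent, then $X_p\times X_q$
has a dense set with finite sections. If $X_p\times X_q$ has a dense set with finite sections, then
$p,q$ are linked.
\end{lemma}

\section{Linked ultrafilters are nearly coherent}\label{sec:linked}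

If $f(p)=f(q)$ with $f$ finite-to-one, then $p,q$ are linked by $R=\{(i,j):f(i)=f(j)\}$. Indeed, the
sections of $R$ are fibers of $f$, and for $A\in p$, $B\in q$ the sets $f(A)$, $f(B)$ belong to the
same ultrafilter and so intersect. We need the converse, and we need it simultaneously for
countably many ultrafilters, since in a countable space we shall attach one ultrafilter to each
point.

Suppose that $p_0$ is linked with each $p_n$ $(n\ge1)$, by a relation $L_n$. These relations have
nothing to do with each other. But each of them moves points by a bounded amount, if distance is
measured coarsely enough: we can cut $\omega$ into intervals so long that every $L_n$ connects, up to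
finitely many points, only points of the same or of adjacent intervals. The remaining obstacle is
adjacency. It is removed by grouping the intervals in threes. For $B\subset\omega$ put
\[
B^{\pm}=\{l\in\omega: |l-k|\le1\text{ for some }k\in B\}.
\]

\begin{lemma}\label{lem:three}
Let $P$ be an ultrafilter on $\omega$. There is a finite-to-one $r\colon\omega\to\omega$ such that
$r(Q)=r(P)$ for every ultrafilter $Q$ on $\omega$ with the property that $B^\pm\in Q$ for all $B\in P$.
\end{lemma}

\begin{proof}
One of the three residue classes mod $3$ belongs to $P$; say $E=\{k:k\equiv c\bmod 3\}\in P$ with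
$c\in\{0,1,2\}$. Let $r(k)=\lfloor (k-c+4)/3\rfloor$. This is a map into $\omega$ with fibers of size
at most $3$. If $k=c+3j\in E$, then $r(k-1)=r(k)=r(k+1)=j+1$, where $k-1$ is left out if $k=0$. In
other words, the fiber of each $k\in E$ consists of $k$ and its neighbors in $\omega$.

Let $Q$ be as in the lemma and let $C\in r(P)$. Then $B=E\cap r^{-1}(C)\in P$, so $B^\pm\in Q$. If
$l\in B^\pm$, there is $k\in B$ with $|l-k|\le1$, and $r(l)=r(k)\in C$. Hence
$B^\pm\subset r^{-1}(C)$, so $C\in r(Q)$. This shows $r(P)\subset r(Q)$, and therefore $r(P)=r(Q)$.
\end{proof}

Note that $r$ depends on $P$ only; this is what makes one map serve for infinitely many ultrafilters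
$Q$.

\begin{proposition}\label{prop:one-map}
Let $p_n$ $(n\in\omega)$ be nonprincipal ultrafilters on $\omega$ such that $p_0$ and $p_n$ are linked
for every $n\ge1$. Then there is a finite-to-one $h\colon\omega\to\omega$ with $h(p_n)=h(p_0)$ for all
$n$.
\end{proposition}

\begin{proof}
For $n\ge1$ let $p_0,p_n$ be linked by $L_n$. Choose $0=a_0<a_1<a_2<\cdots$ such that whenever
$1\le n\le k$,
\begin{equation}\label{eq:fast}
\text{if } i<a_k \text{ and } (i,j)\in L_n\text{ or }(j,i)\in L_n,\text{ then } j<a_{k+1}.
\end{equation}
This is possible because, given $a_k$, only finitely many finite sections are involved. Let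
$\pi(i)=k$ for $i\in[a_k,a_{k+1})$; this map is finite-to-one.

\emph{If $n\ge1$, $(i,j)\in L_n$ and $i,j\ge a_n$, then $|\pi(i)-\pi(j)|\le1$.} Suppose
$\pi(i)=k\le\pi(j)$. Then $k\ge n$ and $i<a_{k+1}$, so $j<a_{k+2}$ by \eqref{eq:fast} with $k+1$ in
place of $k$, that is, $\pi(j)\le k+1$. The case $\pi(j)\le\pi(i)$ is the same with $i$ and $j$
interchanged, since \eqref{eq:fast} treats $L_n$ and its inverse alike.

Put $P=\pi(p_0)$ and $Q_n=\pi(p_n)$ for $n\ge1$. We check that $Q_n$ has the property in
Lemma~\ref{lem:three}. Let $B\in P$. Since $p_0$ is nonprincipal, $A=\pi^{-1}(B)\setminus[0,a_n)\in p_0$. Let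
\[
S=\{j\ge a_n: (i,j)\in L_n\text{ for some }i\in A\}.
\]
The set $[a_n,\infty)\setminus S$ is not in $p_n$, because $L_n$ does not meet
$A\times([a_n,\infty)\setminus S)$ by the definition of $S$, while $L_n$ links $p_0$ and $p_n$. Since
$[a_n,\infty)\in p_n$, it follows that $S\in p_n$. For each $j\in S$ there is $i\in A$ with
$(i,j)\in L_n$ and $i,j\ge a_n$. So $\pi(i)\in B$ and $|\pi(i)-\pi(j)|\le1$, and hence $\pi(j)\in B^\pm$.
Thus $S\subset\pi^{-1}(B^\pm)$ and $B^\pm\in Q_n$.

Take $r$ from Lemma~\ref{lem:three} for $P$ and let $h=r\circ\pi$. As a composition of
finite-to-one maps, $h$ is finite-to-one, and $h(p_n)=r(Q_n)=r(P)=h(p_0)$ for all $n\ge1$.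
\end{proof}

\begin{corollary}\label{cor:linked}
Two nonprincipal ultrafilters on $\omega$ are linked if and only if they are nearly coherent. Under
NCF, for any nonprincipal ultrafilters $p_n$ $(n\in\omega)$ on $\omega$ there is a finite-to-one
$h\colon\omega\to\omega$ with $h(p_n)=h(p_0)$ for all $n$.
\end{corollary}

\begin{proof}
That nearly coherent ultrafilters are linked was shown at the beginning of this section. If $p,q$ are
linked, apply the proposition to $p_0=p$ and $p_n=q$ for $n\ge1$. Under NCF any two nonprincipal
ultrafilters are linked, so the proposition applies to every sequence.
\end{proof}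

\section{Dense sets with finite sections under NCF}\label{sec:A}

In Section~\ref{sec:small} each space carried one ultrafilter. In a general countable space there is
no single ultrafilter that describes the open sets, but each point has its own: one that contains
all neighborhoods of the point. Corollary~\ref{cor:linked} brings all these ultrafilters together.

\begin{lemma}[NCF]\label{lem:setup}
Let $I$ be a countable non-empty set, let $Q_i$ $(i\in I)$ be pairwise disjoint countable crowded
$T_1$ spaces, and let $Q=\bigcup_{i\in I}Q_i$. There are a finite-to-one $h\colon Q\to\omega$ and a
nonprincipal ultrafilter $p$ on $\omega$ such that $h(U)\in p$ for every $i\in I$ and every non-empty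
open $U\subset Q_i$.
\end{lemma}

\begin{proof}
Each $Q_i$ is infinite, so $Q$ is countably infinite and we may identify it with $\omega$. Let
$x\in Q_i$. The sets $U\setminus F$, where $U$ is an open neighborhood of $x$ in $Q_i$ and
$F\subset Q$ is finite, are non-empty by Lemma~\ref{lem:elem}(1), and they are closed under finite
intersections. So they all belong to some ultrafilter $p_x$ on $Q$. It contains $Q_i\setminus F$ for
every finite $F\subset Q$, so it contains no finite set and is nonprincipal. By
Corollary~\ref{cor:linked}, applied to the countably many ultrafilters $p_x$, there are a
finite-to-one $h\colon Q\to\omega$ and an ultrafilter $p$ such that $h(p_x)=p$ for all $x\in Q$; and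
$p$ is nonprincipal because $h$ is finite-to-one. If $U\subset Q_i$ is non-empty open, pick $x\in U$.
Then $U\in p_x$ and $h(U)\in h(p_x)=p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Q_i\subset X_i$ be countable and dense. By Lemma~\ref{lem:elem}(2) the $Q_i$ are crowded $T_1$
spaces. Regard them as disjoint, take $h$ and $p$ from Lemma~\ref{lem:setup}, and put
\[
D=\{(u,v)\in Q_0\times Q_1: h(u)=h(v)\}.
\]
This set is countable. For $u\in Q_0$ and $v\in Q_1$ the sections $D_u\subset h^{-1}(h(u))$ and
$D^v\subset h^{-1}(h(v))$ are finite. All other sections are empty.

To prove density, let $U\subset X_0$ and $V\subset X_1$ be non-empty open. Then $h(U\cap Q_0)$ and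
$h(V\cap Q_1)$ belong to $p$, so they have a common element $m$. Choose $u\in U\cap Q_0$ and
$v\in V\cap Q_1$ with $h(u)=m=h(v)$. Then $(u,v)\in D\cap(U\times V)$.

By Lemma~\ref{lem:elem}(1) the finite sections of $D$ are nowhere dense, so $D$ is slim.
\end{proof}

Separability is used to have only countably many points, hence countably many ultrafilters
$p_x$, which is what Proposition~\ref{prop:one-map} can handle. The assumption that the spaces are
crowded and $T_1$ is used to make the $p_x$ nonprincipal and finite sets nowhere dense. The Hausdorff
property is not needed.

\section{Finite sections are equivalent to NCF}\label{sec:B}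

\begin{theorem}\label{thm:B}
The following are equivalent.
\begin{enumerate}
\item NCF.
\item For every countable crowded Hausdorff space $X$, $X^2$ has a dense subset with finite sections.
\item For every sequence $(X_i)_{i\in\omega}$ of separable crowded $T_1$ spaces, $\prod_iX_i$ has a
countable dense subset $D$ such that $\{x\in D:x_k=b\}$ is finite for all $k\in\omega$ and $b\in X_k$.
\end{enumerate}
\end{theorem}

\begin{proof}
(1)$\Rightarrow$(2) is a case of Theorem~\ref{thm:A}.

(1)$\Rightarrow$(3). Let $Q_i\subset X_i$ be countable dense, regard the $Q_i$ as pairwise disjoint,
and take $h$ and $p$ from Lemma~\ref{lem:setup}. The obvious analogue of the previous $D$, the set of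
all $x\in\prod_iQ_i$ on which $i\mapsto h(x_i)$ is constant, is empty: each fiber $h^{-1}(m)$ is
finite, so it meets only finitely many of the disjoint sets $Q_i$. We therefore match only finitely
many coordinates for each $m$, a number that grows along $p$, and make the other coordinates depend
injectively on $m$.

Enumerate $Q_i=\{q_i^m:m\in\omega\}$ without repetition. If $m\notin h(Q_0)$, let $D_m=\emptyset$.
Otherwise let $n(m)$ be the largest $n\le m$ such that $m\in h(Q_i)$ for all $i\le n$, and let
\[
D_m=\Bigl\{x\in\prod_iQ_i:\ h(x_i)=m\text{ for }i\le n(m),\quad x_i=q_i^m\text{ for }i>n(m)\Bigr\}.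
\]
Each $D_m$ is finite because $h$ is finite-to-one, so $D=\bigcup_mD_m$ is countable.

Let $x\in D_m$ and $x_k=b$. If $k\le n(m)$, then $m=h(b)$. If $k>n(m)$, then $b=q_k^m$, and this
determines $m$ because the enumeration of $Q_k$ has no repetitions. So for given $k$ and $b$ at most
two values of $m$ occur, and $\{x\in D:x_k=b\}$ is finite. (For $b\notin Q_k$ it is empty.)

For density, let $U_i\subset X_i$ $(i\le n)$ be non-empty open. The set
$\bigcap_{i\le n}h(U_i\cap Q_i)$ belongs to the nonprincipal ultrafilter $p$. So it is infinite and
contains some $m\ge n$. Then $m\in h(Q_i)$ for $i\le n$, hence $n(m)\ge n$. Choose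
$x_i\in U_i\cap Q_i$ with $h(x_i)=m$ for $i\le n$, choose $x_i\in Q_i$ with $h(x_i)=m$ for
$n<i\le n(m)$, and let $x_i=q_i^m$ for $i>n(m)$. Then $x\in D_m$ and $x_i\in U_i$ for all $i\le n$.

(2)$\Rightarrow$(1) and (3)$\Rightarrow$(1). Suppose that NCF fails, and let $p,q$ be nonprincipal
ultrafilters on $\omega$ that are not nearly coherent. By Corollary~\ref{cor:linked} they are not
linked, so by Lemma~\ref{lem:XpXq} the product $X_p\times X_q$ of the countable crowded Hausdorff
spaces of Section~\ref{sec:small} has no dense subset with finite sections.

Let $X=X_p\sqcup X_q$ be the topological sum. Then $X_p\times X_q$ is open in $X^2$. If $D$ were a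
dense subset of $X^2$ with finite sections, $D\cap(X_p\times X_q)$ would be a dense subset of
$X_p\times X_q$ with finite sections. So (2) fails.

Let $X_0=X_p$, $X_1=X_q$ and $X_i=\mathbb Q$ for $i\ge2$. If $D$ were as in (3), its projection to
$X_p\times X_q$ would be dense. It would also have finite sections, since each section is the image of some
$\{x\in D:x_k=b\}$, $k\in\{0,1\}$. So (3) fails.
\end{proof}

\section{A space with no slim dense set}\label{sec:C}

We prove Theorem~\ref{thm:C}. The hypothesis $\mathrm{cov}(\mathcal M)=\mathfrak c$ is used in its
well-known equivalent form, Martin's axiom for countable posets: \emph{if $\mathbb P$ is a countable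
non-empty poset and $\mathcal E$ is a family of fewer than $\mathfrak c$ dense subsets of $\mathbb P$,
then some filter on $\mathbb P$ meets all members of $\mathcal E$}.

\medskip
\noindent\textbf{The plan.} As in Section~\ref{sec:small} we refine the topology of $\mathbb Q$, now
with filters of dense sets. Let $F$ be a filter of dense subsets of $\mathbb Q$ and let $\tau_F$ be
the topology on $\mathbb Q$ with base
\[
\{O\cap A: O\text{ open in }\mathbb Q,\ A\in F\}.
\]
It refines the topology of $\mathbb Q$, so it is Hausdorff. It is crowded, because $O\cap A$ is
infinite whenever $O\ne\emptyset$. To prevent one slim set $D\subset\mathbb Q\times\mathbb Q$ from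
being dense, we enlarge two filters by dense sets $U$ and $V$ with $(U\times V)\cap D=\emptyset$.
These are built point by point: finitely many points already chosen forbid only a nowhere dense set
for the next point. Doing this for all $D$ takes $\mathfrak c$ steps, and two difficulties arise. First,
$U\cap A$ must be dense for every set $A$ already in the filter, and similarly for $V$; this imposes
fewer than $\mathfrak c$ requirements, and here the hypothesis enters. Second, the final topologies
may have more nowhere dense sets than those at any earlier stage, so a set $D$ may become slim only
later. The next lemma will show that this happens before the end of the construction.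

Let $\{O_n:n\in\omega\}$ again be a base of non-empty open sets of $\mathbb Q$.

\begin{lemma}\label{lem:star}
Let $F$ be a filter of dense subsets of $\mathbb Q$. A set $N\subset\mathbb Q$ is nowhere dense in
$\tau_F$ if and only if for every $n$ there are $O_m\subset O_n$ and $A\in F$ with
$O_m\cap A\cap N=\emptyset$.
\end{lemma}

\begin{proof}
Suppose the condition holds, and let $O\cap A'$ be a non-empty basic open set of $\tau_F$. Choose $O_n\subset O$,
and then $O_m\subset O_n$ and $A\in F$ with $O_m\cap A\cap N=\emptyset$. The set $O_m\cap A\cap A'$ is
a $\tau_F$-open subset of $O\cap A'$ that misses $N$. It is non-empty because $A\cap A'\in F$ is dense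
in $\mathbb Q$. Conversely, let $N$ be nowhere dense in $\tau_F$. The $\tau_F$-open set $O_n$ contains
a non-empty basic set $O\cap A$ that misses $N$. Then $O\cap O_n\neq\emptyset$, and any
$O_m\subset O\cap O_n$ satisfies $O_m\cap A\cap N\subset O\cap A\cap N=\emptyset$.
\end{proof}

Consequently, nowhere density of $N$ in $\tau_F$ is witnessed by countably many members of $F$, and
$N$ is nowhere dense in $\tau_{F'}$ for every filter $F'$ of dense sets that contains these witnesses.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $(D_\alpha)_{\alpha<\mathfrak c}$ list all subsets of $\mathbb Q\times\mathbb Q$, each of them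
cofinally often. We construct increasing sequences $F^0_\alpha$, $F^1_\alpha$
$(\alpha\le\mathfrak c)$ of filters of dense subsets of $\mathbb Q$. Both start with the filter of
cofinite sets, and unions are taken at limits. Each step adds at most one generator to each filter,
so for $\alpha<\mathfrak c$ each of $F^0_\alpha$, $F^1_\alpha$ has a base of size at most
$|\alpha|+\aleph_0<\mathfrak c$; we fix such bases.

At stage $\alpha$ let $D=D_\alpha$. If some $D^y$ is not nowhere dense in $\tau_{F^0_\alpha}$ or some
$D_x$ is not nowhere dense in $\tau_{F^1_\alpha}$, put $F^i_{\alpha+1}=F^i_\alpha$ for $i=0,1$.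
Otherwise let $\mathbb P$ be the set of pairs $(u,v)$ of finite subsets of $\mathbb Q$ with
$(u\times v)\cap D=\emptyset$, ordered by reverse inclusion in both coordinates. This poset is
countable and contains $(\emptyset,\emptyset)$. For $n\in\omega$ and $A$ in the chosen base of
$F^0_\alpha$ the set
\[
\{(u,v)\in\mathbb P: u\cap O_n\cap A\ne\emptyset\}
\]
is dense in $\mathbb P$. Indeed, let $(u,v)\in\mathbb P$. The set $\bigcup_{y\in v}D^y$ is nowhere
dense in $\tau_{F^0_\alpha}$, so it does not contain the non-empty open set $O_n\cap A$. For
$x\in O_n\cap A$ outside it we have $(\{x\}\times v)\cap D=\emptyset$, so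
$(u\cup\{x\},v)\in\mathbb P$. In the same way, with the sets $D_x$ $(x\in u)$ and $F^1_\alpha$ in
place of $D^y$ and $F^0_\alpha$, the set $\{(u,v)\in\mathbb P:v\cap O_n\cap B\ne\emptyset\}$ is dense
for $n\in\omega$ and $B$ in the chosen base of $F^1_\alpha$. These are fewer than $\mathfrak c$ dense
sets, so there is a filter $\mathbb G$ on $\mathbb P$ that meets all of them. Let
\[
U_\alpha=\bigcup_{(u,v)\in\mathbb G}u,\qquad V_\alpha=\bigcup_{(u,v)\in\mathbb G}v .
\]
If $a\in U_\alpha$ and $b\in V_\alpha$, say $a\in u$ and $b\in v'$ with $(u,v),(u',v')\in\mathbb G$,
then a common extension of the two pairs in $\mathbb G$ shows $(a,b)\notin D$. Hence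
$(U_\alpha\times V_\alpha)\cap D=\emptyset$. Moreover, $U_\alpha\cap A$ is dense in $\mathbb Q$ for
every $A$ in the base of $F^0_\alpha$, hence for every $A\in F^0_\alpha$, and likewise
$V_\alpha\cap B$ for every $B\in F^1_\alpha$. So $F^0_\alpha\cup\{U_\alpha\}$ and
$F^1_\alpha\cup\{V_\alpha\}$ generate filters $F^0_{\alpha+1}$, $F^1_{\alpha+1}$ of dense sets.

Let $F^i=F^i_{\mathfrak c}$ and let $X_i$ be $\mathbb Q$ with the topology $\tau_{F^i}$.

\emph{$X_0\times X_1$ has no slim dense set.} Let $D\subset X_0\times X_1$ be slim. It has countably
many sections, so by Lemma~\ref{lem:star} the nowhere density of all of them is witnessed by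
countably many members of $F^0$ and $F^1$. Since $\mathfrak c$ has uncountable cofinality (K\H{o}nig's
theorem), there is $\beta<\mathfrak c$ such that these members lie in $F^0_\beta$ and $F^1_\beta$,
respectively. Pick $\alpha\ge\beta$ with $D_\alpha=D$. By Lemma~\ref{lem:star} all $D^y$ are nowhere
dense in $\tau_{F^0_\alpha}$ and all $D_x$ are nowhere dense in $\tau_{F^1_\alpha}$. So at stage
$\alpha$ the sets $U_\alpha\in F^0$ and $V_\alpha\in F^1$ were added. Now $U_\alpha\times V_\alpha$
is a non-empty open set in $X_0\times X_1$ that misses $D$, and $D$ is not dense.

Finally, let $X=X_0\sqcup X_1$, a countable crowded Hausdorff space. If $E$ were slim and dense in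
$X^2$, then $E\cap(X_0\times X_1)$ would be dense in the open set $X_0\times X_1$, and its sections
would be nowhere dense because $X_0$ and $X_1$ are open in $X$. We have just excluded this.
\end{proof}

\section{Which products have no slim dense set}\label{sec:D}

The countable case is decisive for the question. Let $X$ be a separable crowded $T_1$ space and $Q$ a
countable dense subspace. By Lemma~\ref{lem:elem}(3) a slim dense subset of $Q^2$ is also slim and
dense in $X^2$, its sections at points outside $Q$ being empty. So if $X^2$ has no slim dense set,
then neither has $Q^2$. For countable crowded $T_1$ spaces there is a complete answer.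

\begin{theorem}\label{thm:D}
Let $X_0,X_1$ be countable crowded $T_1$ spaces. Then $X_0\times X_1$ has no slim dense set if and
only if there are non-empty open $W_i\subset X_i$ $(i=0,1)$ such that the following hold.
\begin{itemize}
\item[(P)] For $i=0,1$, every non-empty open $U\subset W_i$ and every increasing sequence
$(N_k)_{k\in\omega}$ of nowhere dense subsets of $X_i$, there is a non-empty open $U'\subset U$ such
that $U'\cap N_k$ is finite for all $k$.
\item[(NC)] For every $R\subset X_0\times X_1$ with finite sections and all non-empty open
$U_0\subset W_0$ and $U_1\subset W_1$, there are non-empty open $U_0'\subset U_0$ and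
$U_1'\subset U_1$ with $R\cap(U_0'\times U_1')=\emptyset$.
\end{itemize}
\end{theorem}

The two conditions divide the work. Condition (P) says that countably many nowhere dense sets can be
made finite at once by shrinking an open set; it reduces slim sets to sets with finite sections.
Condition (NC) expresses non-coherence: it says that on $W_0\times W_1$ sets with finite sections
are nowhere dense. By Theorem~\ref{thm:A}, applied to $W_0$ and $W_1$, condition (NC) always fails
under NCF.

\begin{proof}
($\Leftarrow$) Let $D\subset X_0\times X_1$ be slim; we show that $D$ is not dense. Write
$X_0=\{x_n:n\in\omega\}$ and $X_1=\{y_n:n\in\omega\}$. Apply (P) for $i=1$ to $W_1$ and the sets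
$\bigcup_{n\le k}D_{x_n}$. This gives a non-empty open $V\subset W_1$ such that $V\cap D_x$ is finite
for all $x\in X_0$. Apply (P) for $i=0$ to $W_0$ and the sets $\bigcup_{n\le k}D^{y_n}$. This gives a
non-empty open $U\subset W_0$ such that $U\cap D^y$ is finite for all $y\in X_1$. So
$R=D\cap(U\times V)$ has finite sections. By (NC) there are non-empty open $U'\subset U$ and
$V'\subset V$ such that $U'\times V'$ misses $R$, and hence misses $D$.

($\Rightarrow$) Suppose that $X_0\times X_1$ has no slim dense set. We first pass to a rectangle where
this is true hereditarily.

\emph{There are non-empty open $W_i\subset X_i$ such that no rectangle $U\times V$ with non-empty open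
$U\subset W_0$, $V\subset W_1$ has a slim dense set.} Assume the contrary: every non-empty open
rectangle contains a non-empty open rectangle that has a slim dense set. Let
$\{U_j\times V_j:j\in J\}$ be a maximal family of pairwise disjoint non-empty open rectangles that
have slim dense sets, and let $D_j\subset U_j\times V_j$ be slim and dense in $U_j\times V_j$. The
union of the family is dense in $X_0\times X_1$, since otherwise some non-empty open rectangle misses
it, and a subrectangle with a slim dense set could be added to the family. Hence $D=\bigcup_jD_j$ is
dense. We show that $D$ is slim, which is a contradiction. Let $a\in X_0$ and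
$J_a=\{j\in J:a\in U_j\}$. The rectangles are pairwise disjoint, so the sets $V_j$ $(j\in J_a)$ are
pairwise disjoint, and $D_a=\bigcup_{j\in J_a}(D_j)_a$, where $(D_j)_a$ is nowhere dense in $V_j$. Let
$O\subset X_1$ be non-empty open. If $O$ misses all $V_j$ with $j\in J_a$, it misses $D_a$. Otherwise
some $O\cap V_j$ with $j\in J_a$ is non-empty, and it contains a non-empty open set that misses
$(D_j)_a$. This open set lies in $V_j$, so it misses the other sets $(D_{j'})_a$ and thus $D_a$. So
$D_a$ is nowhere dense. The same argument with the coordinates interchanged applies to the sections
$D^b$.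

Fix such $W_0,W_1$.

\emph{Proof of} (NC). The set $R\cap(U_0\times U_1)$ has finite sections, so it is slim in
$U_0\times U_1$ by Lemma~\ref{lem:elem}(1). By the choice of $W_0,W_1$ it is not dense in
$U_0\times U_1$, so it misses a non-empty open rectangle $U_0'\times U_1'\subset U_0\times U_1$.

\emph{Proof of} (P). Let $i=0$, and let $U\subset W_0$ and $(N_k)$ be given. We code the sequence into
a slim subset of $U\times W_1$, whose failure to be dense will yield $U'$. The horizontal
section at the $m$-th point of $W_1$ should be essentially $N_m\cap U$. To make the vertical sections
small as well, we cut off a staircase: at the $m$-th height we omit the points of $X_0$ with index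
less than $m$, which costs only finitely many points at each height.

Enumerate $X_0=\{x_n:n\in\omega\}$ and $W_1=\{y_m:m\in\omega\}$ without repetition; both sets are
infinite. The sets $N_k'=N_k\cup\{x_0,\dots,x_k\}$ are nowhere dense, increasing, and cover $X_0$. So
$f(x)=\min\{k:x\in N_k'\}$ is defined for all $x\in X_0$, and $f(x)\le m$ if and only if $x\in N_m'$.
Put
\[
D=\{(x_n,y_m)\in U\times W_1: f(x_n)\le m\le n\}.
\]
For each $n$ the section $D_{x_n}\subset\{y_m:m\le n\}$ is finite, and for each $m$ we have
$D^{y_m}\subset N_m'$. So $D$ is slim in $U\times W_1$. By the choice of $W_0,W_1$ it is not dense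
there, and some non-empty open $U'\times V'\subset U\times W_1$ misses $D$.

Let $k\in\omega$. Since $V'$ is infinite, there is $m\ge k$ with $y_m\in V'$. If $x_n\in U'\cap N_k$,
then $f(x_n)\le k\le m$, and since $(x_n,y_m)\notin D$, we must have $n<m$. So
$U'\cap N_k\subset\{x_n:n<m\}$ is finite.

For $i=1$ interchange the roles of the two factors; the choice of $W_0,W_1$ is symmetric in them.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS87}
A. Blass, S. Shelah,
\emph{There may be simple $P_{\aleph_1}$- and $P_{\aleph_2}$-points and the Rudin--Keisler ordering
may be downward directed},
Ann. Pure Appl. Logic 33 (1987), 213--243.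

\bibitem{BS89}
A. Blass, S. Shelah,
\emph{Near coherence of filters III: a simplified consistency proof},
Notre Dame J. Formal Logic 30 (1989), 530--538.

\bibitem{slim}
\emph{On Thin, Very Thin, And Slim Dense Sets},
\url{http://www.auburn.edu/~gruengf/preprints/slim-fin.pdf}.

\end{thebibliography}

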